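# Super-RNP, super-CPCP and super-reflexivity

## Three super-properties that coincide

**Theorem 1.** For every real or complex Banach space $X$,
$$X \text{ has the super-RNP}\iff X\text{ has the super-CPCP}\iff X\text{ is super-reflexive}.$$

Throughout, $X$ is a Banach space over $\mathbb K\in\{\mathbb R,\mathbb C\}$, $B_X$ is its closed unit ball and $X^*$ its dual. Let us unpack the words.

**Definition (RNP).** $X$ has the *Radon-Nikodym Property* if every nonempty bounded closed convex $K\subset X$ is dentable: for every $\varepsilon>0$ some slice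
$$\{x\in K:\operatorname{Re}x^*(x)>\sup_K\operatorname{Re}x^*-\alpha\}\qquad(x^*\in X^*,\ \alpha>0)$$
has diameter less than $\varepsilon$.

In a Hilbert space the unit ball is dentable. If $\|e\|=1$ and $x,y\in B$ satisfy $\operatorname{Re}\langle x,e\rangle,\operatorname{Re}\langle y,e\rangle>1-\alpha$ with $0<\alpha<1$, then $\|x+y\|\ge 2(1-\alpha)$. The parallelogram law gives $\|x-y\|^2\le4-4(1-\alpha)^2\le8\alpha$.

**Definition (CPCP).** $X$ has the *Convex Point of Continuity Property* if every nonempty bounded closed convex $K\subset X$ contains a point $x$ at which the identity $(K,\text{weak})\to(K,\text{norm})$ is continuous. Equivalently, $x$ has relatively weakly open neighbourhoods in $K$ of arbitrarily small diameter.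

A slice is a very special relatively weakly open set. In a finite-dimensional space the two topologies agree and every point is a point of continuity. It is known that the RNP implies the CPCP, and that the two properties are distinct.

**Definition (finite representability).** $Y$ is *finitely representable* (f.r.) in $X$ if for every finite-dimensional subspace $E\subset Y$ and every $\varepsilon>0$ there are a subspace $F\subset X$ and an isomorphism $T:E\to F$ with $\|T\|\,\|T^{-1}\|<1+\varepsilon$.

The relation is transitive (compose the isomorphisms), and $X$ is f.r. in itself.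

**Definition (super-properties).** $X$ has *super-$\mathcal P$* if every Banach space f.r. in $X$ has $\mathcal P$. This defines the super-RNP and the super-CPCP. $X$ is *super-reflexive* if every Banach space f.r. in $X$ is reflexive.

In plain words, suppose that in every space that looks locally like $X$, each bounded closed convex set has a point where weakly close means norm close. Does each such set, in each such space, then have small slices? For single spaces the analogous statement is false, since the RNP and the CPCP are distinct. The paper "RNP and CPCP in Lebesgue-Bochner function spaces" (doi:10.1215/ijm/1255987150) is the source of the problem, and it states it as still open in general. For comparison, the equivalence of super-RNP and super-CPCP is known for $L^p(\mu,X)$ and for its dual $L^p(\mu,X)^*$ when $1<p<\infty$ and the positive measure $\mu$ is not purely atomic.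

## Convex sets all of whose weakly open pieces are large

**Theorem 2.** If $X$ is not super-reflexive, there are a separable Banach space $Y$ f.r. in $X$ and a nonempty closed convex set $K\subset B_Y$ such that every nonempty relatively weakly open subset of $K$ has diameter at least $1$. In particular, $Y$ fails the CPCP.

**Theorem 2 implies Theorem 1.** Since RNP $\Rightarrow$ CPCP, super-RNP $\Rightarrow$ super-CPCP. If $X$ is not super-reflexive, take $Y,K$ from Theorem 2. A point of continuity of $K$ would have relatively weakly open neighbourhoods of small diameter, so $K$ has none, and $X$ fails the super-CPCP. Hence super-CPCP $\Rightarrow$ super-reflexivity. Finally, reflexive spaces have the RNP (Phillips), so super-reflexivity $\Rightarrow$ super-RNP. $\square$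

Because $Y$ is separable, Theorem 2 also shows that $X$ is super-reflexive as soon as every *separable* space f.r. in $X$ has the CPCP. Nothing is claimed about properties weaker than the CPCP. What remains is Theorem 2.

## The models: the ball of $c_0$ and the densities in $L_1$

Both examples below use one principle. If $x\in K$, $x\pm w_j\in K$, $w_j\to0$ weakly and $\|w_j\|\ge\kappa$, then every weak neighbourhood of $x$ in $K$ contains $x+w_j$ and $x-w_j$ for large $j$, so it has diameter at least $2\kappa$. Moreover, a relatively weakly open set is relatively norm open, so it suffices to treat the points $x$ of a norm-dense subset of $K$.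

**Lemma 3.** Every nonempty relatively weakly open $W\subset B_{c_0}$ has diameter $2$.

*Proof.* $W$ is relatively norm open, so it contains a finitely supported $y$. For $n$ beyond the support of $y$ we have $y\pm e_n\in B_{c_0}$, and $e_n\to0$ weakly in $c_0$. Hence $y\pm e_n\in W$ for large $n$, and $\|2e_n\|=2$. $\square$

So Theorem 2 holds for $X=c_0$ with $Y=X$. Now take $X=\ell_1$. Here $Y=X$ is useless: $\ell_1$ is a separable dual space, hence has the RNP by a textbook theorem. One must pass to another space f.r. in $\ell_1$, and $Y=L_1[0,1)$ works. It is f.r. in $\ell_1$: finitely many dyadic step functions lie in an isometric copy of some $\ell_1^N$, dyadic step functions are dense, and Lemma 4(d) below takes care of the closure. Let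
$$K=\Bigl\{f\in L_1[0,1):f\ge0,\ \int f=1\Bigr\},\qquad r_j(\omega)=(-1)^{\lfloor 2^j\omega\rfloor}.$$
Dyadic step functions are dense in $K$: replace $f$ by its averages over dyadic intervals. Let $f\in K$ be constant on dyadic intervals of length $2^{-k}$. For $j>k$, $r_j$ has mean zero on each of them, so $f(1\pm r_j)\in K$. Also $\|fr_j\|_1=1$. If $h\in L_\infty$, then $hf\in L_2$ and $\int hfr_j\to0$ by Bessel's inequality, since the $r_j$ are orthonormal. So $fr_j\to0$ weakly, and all nonempty relatively weakly open subsets of $K$ have diameter $2$.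

For a general non-super-reflexive $X$ we have neither $c_0$ nor $\ell_1$ at hand. We need a device for building spaces f.r. in $X$, then a coarse structure common to all such $X$.

## Seminorms modelled in $X$

**Standing conventions.** Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. "For $\mathcal U$-almost all $j$" means for all $j$ in some set belonging to $\mathcal U$. Every cofinite set belongs to $\mathcal U$, and the intersection of two members is a member. A bounded scalar sequence has a limit along $\mathcal U$. These limits respect sums, products and $\le$, and they agree with the ordinary limit when it exists. Let $(e_i)$ be the unit vector basis of $c_{00}$, the space of finitely supported sequences, and regard $\mathbb K^k=\operatorname{span}(e_1,\dots,e_k)\subset c_{00}$. The Hausdorff completion of a seminormed space $(V,p)$ is the completion of $V/\{p=0\}$.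

**Definition.** A seminormed space $(V,p)$ is *modelled in $X$* if for all $v_1,\dots,v_k\in V$ and $\eta>0$ there are $z_1,\dots,z_k\in X$ with
$$\Bigl|\,\bigl\|\sum a_iz_i\bigr\|-p\bigl(\sum a_iv_i\bigr)\Bigr|\le\eta\max|a_i|\quad\text{for all scalars }a_i.$$

For example, the zero seminorm is modelled in every $X$ (take $z_i=0$). The dyadic step functions with the $L_1$-norm are modelled in $\ell_1$: if $f_1,\dots,f_k$ are constant on the dyadic intervals of length $2^{-n}$, let $z_i$ list the values of $2^{-n}f_i$, with error $0$. The condition concerns finite tuples only.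

**Lemma 4.**

- (a) If $T:V'\to V$ is linear and $(V,p)$ is modelled in $X$, so is $(V',p\circ T)$.
- (b) Let $p_j$ be a seminorm on a subspace $V_j\subset V$ with $(V_j,p_j)$ modelled in $X$ $(j\in\mathbb N)$. Suppose each finite-dimensional $F\subset V$ lies in $V_j$ for $\mathcal U$-almost all $j$, and $p(v)=\lim_{j\to\mathcal U}p_j(v)<\infty$ for all $v\in V$. Then $p$ is a seminorm and $(V,p)$ is modelled in $X$.
- (c) If a Banach space $Z$ is f.r. in $X$, then $(Z,\|\cdot\|)$ is modelled in $X$.
- (d) If $(V,p)$ is modelled in $X$, its Hausdorff completion $Y$ is f.r. in $X$.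

*Proof.* (a) Model $Tv_1,\dots,Tv_k$.

(b) The seminorm inequalities pass to the limit. Let $v_1,\dots,v_k\in V$, $\eta>0$, and write $v(a)=\sum a_iv_i$. Put $\Lambda=\sum_i(p(v_i)+1)$. For $\mathcal U$-almost all $j$ the span of the $v_i$ lies in $V_j$ and $p_j(v_i)\le p(v_i)+1$ for all $i$. For such $j$ both $a\mapsto p_j(v(a))$ and $a\mapsto p(v(a))$ are Lipschitz with constant $\Lambda$ for $\max|a_i-a_i'|$. Take a finite $\frac{\eta}{8\Lambda}$-net of the compact set $\{\max|a_i|\le1\}$. For $\mathcal U$-almost all $j$ the two functions differ by at most $\eta/4$ on the net, hence by at most $\frac\eta4+2\Lambda\frac{\eta}{8\Lambda}=\frac\eta2$ on the whole set. Fix one such $j$. By homogeneity the difference is at most $\frac\eta2\max|a_i|$ everywhere. Now model $v_1,\dots,v_k$ for $p_j$ with error $\eta/2$.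

(c) Let $v_1,\dots,v_k\in Z$ have span $E$, and let $\varepsilon>0$. Scale $T:E\to X$ so that $\|z\|\le\|Tz\|\le(1+\varepsilon)\|z\|$ on $E$, and put $z_i=Tv_i$. The error is at most $\varepsilon\|\sum a_iv_i\|\le\varepsilon\sum_i\|v_i\|\max|a_i|$. Take $\varepsilon$ small.

(d) Let $u_1,\dots,u_k$ be a basis of $E\subset Y$ and $\max|a_i|\le C\|\sum a_iu_i\|$. Given $\eta>0$ with $\eta C<1$, approximate $u_i$ within $\eta/(2k)$ by the image of some $v_i\in V$. Then $\|\sum a_iu_i\|$ and $p(\sum a_iv_i)$ differ by at most $\frac\eta2\max|a_i|$. Model the $v_i$ with error $\eta/2$ by $z_i\in X$. Then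
$$\Bigl|\,\bigl\|\sum a_iz_i\bigr\|-\bigl\|\sum a_iu_i\bigr\|\Bigr|\le\eta\max|a_i|\le\eta C\bigl\|\sum a_iu_i\bigr\| ,$$
so $u_i\mapsto z_i$ is an isomorphism with $\|T\|\|T^{-1}\|\le(1+\eta C)/(1-\eta C)$. Let $\eta\to0$. $\square$

From now on $X$ is not super-reflexive, and $Z$ is a nonreflexive Banach space f.r. in $X$.

## James' sequence and a spreading seminorm

**Step 1. A sequence with separated convex hulls.** This step turns nonreflexivity into a concrete inequality. We use Helly's theorem: given $\Phi\in E^{**}$, a finite set $G\subset E^*$ and $\eta>0$, there is $x\in E$ with $\|x\|\le\|\Phi\|+\eta$ and $g(x)=\Phi(g)$ for all $g\in G$.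

**Lemma 5 (R. C. James).** There are $\theta>0$ and $(y_n)\subset B_Z$ with
$$\operatorname{dist}\bigl(\operatorname{conv}\{y_1,\dots,y_n\},\operatorname{conv}\{y_{n+1},y_{n+2},\dots\}\bigr)\ge\theta\qquad(n\ge1).\tag{1}$$

*Proof.* Take $z^{**}\in Z^{**}$ with $\|z^{**}\|=1$ and $\delta=\operatorname{dist}(z^{**},Z)>0$. By Hahn-Banach there is $F\in Z^{***}$ with $F|_Z=0$, $F(z^{**})=1$, $\|F\|=1/\delta$. Choose $y_1^*,y_1,y_2^*,y_2,\dots$ in this order. Helly's theorem for $F$ (with $E=Z^*$ and the finite set $\{z^{**},y_1,\dots,y_{n-1}\}\subset Z^{**}$) gives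
$$y_n^*\in Z^*,\qquad\|y_n^*\|\le2/\delta,\qquad z^{**}(y_n^*)=1,\qquad y_n^*(y_k)=0\ (k<n).$$
Helly's theorem for $z^{**}$ (with $E=Z$ and the finite set $\{y_1^*,\dots,y_n^*\}$) gives
$$y_n\in Z,\qquad\|y_n\|\le2,\qquad y_k^*(y_n)=z^{**}(y_k^*)=1\ (k\le n).$$
Now $y_{n+1}^*$ is $0$ on $\operatorname{conv}\{y_1,\dots,y_n\}$ and $1$ on $\operatorname{conv}\{y_{n+1},\dots\}$, and its norm is at most $2/\delta$. So the distance is at least $\delta/2$. Divide all $y_n$ by $2$; then $\theta=\delta/4$ works. $\square$

**Step 2. Making the sequence spreading.** We want the norm of a combination to depend only on the order of the vectors, not on their indices. Put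
$$L\Bigl(\sum_{i\le k}a_ie_i\Bigr)=\lim_{n_1\to\mathcal U}\cdots\lim_{n_k\to\mathcal U}\Bigl\|\sum_{i\le k}a_iy_{n_i}\Bigr\| .$$
Everything is bounded by $\sum|a_i|$, so the limits exist. A limit over a variable that does not occur may be omitted. Hence a zero coefficient may be inserted or deleted without changing the value. So $L$ is well defined on $c_{00}$, it is a seminorm, and it is *spreading*: $L(\sum a_ie_i)=L(\sum a_ie_{m_i})$ for $m_1<m_2<\cdots$. Since $\mathcal U$ is nonprincipal, $\{n:n>n_{i-1}\}\in\mathcal U$, so the limits may be taken over $n_1<\dots<n_k$ only.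

**Lemma 6.** $(c_{00},L)$ is modelled in $X$.

*Proof.* A finite tuple lies in some $\mathbb K^k$; fix $k$. For $0\le m\le k$ and $n_1,\dots,n_m$ let
$$L_{n_1,\dots,n_m}(a)=\lim_{n_{m+1}\to\mathcal U}\cdots\lim_{n_k\to\mathcal U}\Bigl\|\sum_{i\le k}a_iy_{n_i}\Bigr\| ,$$
a seminorm on $\mathbb K^k$. For $m=k$ it is the norm of $Z$ composed with a linear map, so it is modelled in $X$ by Lemma 4(c),(a). Since $L_{n_1,\dots,n_m}=\lim_{j\to\mathcal U}L_{n_1,\dots,n_m,j}$, Lemma 4(b) with $V_j=V=\mathbb K^k$ passes from $m+1$ to $m$. At $m=0$ we get $L$ on $\mathbb K^k$. $\square$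

## A seminorm that does not see splitting

**Step 3. Averaging over long blocks.** We want to treat coefficients as masses: cutting a mass into adjacent pieces should not change the norm. For $a\in\mathbb K^n$, $m\in\mathbb N^n$ put
$$q(a;m)=L\Bigl(\sum_{i=1}^n\frac{a_i}{m_i}\sum_{j=1}^{m_i}e_{m_1+\dots+m_{i-1}+j}\Bigr):$$
the $i$-th coefficient is spread evenly over a block of $m_i$ unit vectors.

*Monotonicity: replacing one $m_i$ by a multiple $m_im'$ does not increase $q$.* Up to shifting blocks, the new $i$-th block is
$$\frac1{m_im'}\sum_{j\le m_im'}e_j=\frac1{m'}\sum_{l=1}^{m'}\ \frac1{m_i}\sum_{j=1}^{m_i}e_{(j-1)m'+l} .$$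
For each $l$ the inner average uses $m_i$ vectors of the new block, so together with the other (unchanged) blocks it is a spread of the old vector and has the same $L$-value. The new vector is the average of these $m'$ vectors, and the triangle inequality gives the claim.

Since $k!$ divides $(k+1)!$, the numbers $q(a;(k!,\dots,k!))$ decrease in $k$. Since every $m$ divides $(k!,\dots,k!)$ coordinatewise for large $k$,
$$p(a):=\lim_{k\to\infty}q(a;(k!,\dots,k!))=\inf_mq(a;m)\tag{2}$$
exists. Moreover,
$$q(a;m^{(k)})\to p(a)\ \text{ whenever each fixed }m\in\mathbb N^n\text{ divides }m^{(k)}\text{ coordinatewise for all large }k,\tag{3}$$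
because then $\inf_{m'}q(a;m')\le q(a;m^{(k)})\le q(a;m)$ for large $k$, with $m$ arbitrary.

**Lemma 7.** $p$ is a well-defined seminorm on $c_{00}$, and $(c_{00},p)$ is modelled in $X$. Moreover:

- (E1) Zeros can be inserted or deleted without changing $p$; in particular $p$ is spreading.
- (E2) $p(\dots,c\lambda,c\mu,\dots)=p(\dots,c(\lambda+\mu),\dots)$ for $c\in\mathbb K$, $\lambda,\mu\ge0$.
- (E3) $p(e_i)\le1$ and $p(e_2-e_1)\ge\theta$.

*Proof.* Let $T_k:c_{00}\to c_{00}$ be linear and map $e_i$ to the average of the $i$-th block of $k!$ unit vectors. Then $p=\lim_kL\circ T_k$, so $p$ is a well-defined seminorm, modelled in $X$ by Lemmas 6, 4(a) and 4(b). (E1) holds because a block with coefficient zero may be deleted in $L$.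

(E3) $L(e_i)\le1$ gives $p(e_i)\le1$. Next, $q((-1,1);(m,m))$ is a limit, over $n_1<\dots<n_{2m}$, of
$$\Bigl\|\frac1m\sum_{j=1}^{m}y_{n_{m+j}}-\frac1m\sum_{j=1}^my_{n_j}\Bigr\| ,$$
and each of these numbers is at least $\theta$ by (1), applied with $n=n_m$. So $p(e_2-e_1)\ge\theta$.

(E2) If $\lambda=0$ or $\mu=0$, this is (E1). Otherwise absorb $\lambda+\mu$ into $c$, so that $\lambda+\mu=1$. Since $p(e_i)\le1$, $p$ is continuous on $\mathbb K^n$, so we may assume $\lambda=r/s$, $\mu=(s-r)/s$ with integers $0<r<s$. On the left use block sizes $rk!$ and $(s-r)k!$ for the two coordinates and $k!$ for the others. On the right use $sk!$ for the merged coordinate and $k!$ for the others. The weight per unit vector is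
$$\frac{c\,r/s}{rk!}=\frac{c\,(s-r)/s}{(s-r)k!}=\frac{c}{sk!},$$
so both sides are $L$ of the same vector. Let $k\to\infty$ and use (3) on both sides. $\square$

**Three examples.** Steps 2 and 3 use only a sequence in the unit ball satisfying (1), so let us compute $p$ for some sequences.

- In $\ell_1$ take $y_n=e_n$ ($\theta=2$). Then $L$ and $p$ are the $\ell_1$-norm.
- In $c_0$ take $y_n=e_1+\dots+e_n$. The $(n+1)$-st coordinate gives (1) with $\theta=1$. For $n_1<\dots<n_k$ the norm of $\sum a_iy_{n_i}$ is $\max_l|\sum_{i\ge l}a_i|$, so $L(a)=\max_l|\sum_{i\ge l}a_i|$. Inside a block of $T_ka$ the tail sums interpolate linearly between two tail sums of $a$, so $p=L$.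
- On $c_{00}$ let $\nu(a)=\sup\bigl(\sum_l|\sum_{i\in I_l}a_i|^2\bigr)^{1/2}$ over all finite families of disjoint intervals $I_l\subset\mathbb N$. In the completion of $(c_{00},\nu)$ take $y_n=e_n$. Using the intervals $[1,n]$ and $[n+1,n']$ with $n'$ large gives (1) with $\theta=\sqrt2$. Zeros do not matter for $\nu$, so $L=\nu$. Also $\nu$ itself satisfies (E2). Here "$\ge$" is clear. For "$\le$", fix the intervals and $\lambda+\mu$: the sum of squares is convex in $\lambda$, so it is at most the larger of its values at the two ends, where one of the two entries is zero. Hence $\nu\circ T_k=\nu$ and $p=\nu$.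

## The differences $d_i$ and the function $\varphi$

Put $d_i=e_{2i}-e_{2i-1}$.

**Step 4. Suppression.** This step shows that the $d_i$ are unconditional, although the $e_i$ need not be.

**Lemma 8.** Let $c_i$ be scalars, and let $A\subset B$ be finite. Then
$$p\Bigl(\sum_{i\in A}c_id_i\Bigr)\le p\Bigl(\sum_{i\in B}c_id_i\Bigr).\tag{4}$$
Moreover $p(\sum_{i\in B}\lambda_ic_id_i)\le\gamma\, p(\sum_{i\in B}c_id_i)$ with $\gamma=1$ if $\lambda_i\in[0,1]$, $\gamma=2$ if $\lambda_i$ is real and $|\lambda_i|\le1$, and $\gamma=4$ if $\lambda_i\in\mathbb K$ and $|\lambda_i|\le1$.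

*Proof.* For (4) it suffices to delete one index $j$. Let $M\ge1$. Spread the vector so that between the pairs before $d_j$ and the pairs after it there is a gap containing positions $t_1<\dots<t_{M+1}$. Write $\tilde d_i$ ($i\ne j$) for the spread pairs. By (E1), for each $l\le M$,
$$x_l=\sum_{i\in B\setminus\{j\}}c_i\tilde d_i+c_j(e_{t_{l+1}}-e_{t_l})\quad\text{has}\quad p(x_l)=p\Bigl(\sum_{i\in B}c_id_i\Bigr).$$
Averaging over $l$, the $j$-th terms telescope:
$$\frac1M\sum_{l\le M}x_l=\sum_{i\in B\setminus\{j\}}c_i\tilde d_i+\frac{c_j}M(e_{t_{M+1}}-e_{t_1}),$$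
and the last term has $p$-value at most $2|c_j|/M$. Hence $p(\sum_{i\in B\setminus\{j\}}c_id_i)\le p(\sum_{i\in B}c_id_i)+2|c_j|/M$. Let $M\to\infty$.

For $\lambda_i\in[0,1]$,
$$\sum_{i\in B}\lambda_ic_id_i=\sum_{A\subset B}\Bigl(\prod_{i\in A}\lambda_i\prod_{i\in B\setminus A}(1-\lambda_i)\Bigr)\sum_{i\in A}c_id_i$$
is a convex combination of partial sums, so $\gamma=1$ by (4). Split real $\lambda_i$ into positive and negative parts, and complex $\lambda_i$ into real and imaginary parts, for the other two. $\square$

Let $\varphi(n)=p(\sum_{i\le n}d_i)$, $\varphi(0)=0$. By (4) and (E3), $\varphi$ is nondecreasing and $\varphi(n)\ge\theta$ for $n\ge1$. By (E1), $p(\sum_{i\in A}d_i)=\varphi(|A|)$.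

In the three examples $\varphi(n)$ is $2n$, $1$ and $\sqrt{2n}$. For the second, the tail sums of $\sum c_id_i$ are $0$ and the $c_i$, so $p(\sum c_id_i)=\max|c_i|$. For $\nu$, the coefficients of $\sum d_i$ alternate $-1,1$, so every interval sum is $0$ or $\pm1$, and the $2n$ singletons give $\sqrt{2n}$.

## Step functions on the line, and why the $L_1$ recipe loses its norm

**Step 5. From sequences to functions.** (E1) and (E2) let us use $p$ as a norm for functions on $\mathbb R$. Let $R$ be the space of finite linear combinations of functions $1_{[\alpha,\beta)}$ on $\mathbb R$. For $h\in R$ choose successive half-open intervals $J_1<\dots<J_m$ such that $h$ is constant on each and zero off their union, and put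
$$\|h\|_R=p\Bigl(\int_{J_1}h,\dots,\int_{J_m}h\Bigr).$$

**Lemma 9.** $\|\cdot\|_R$ is a well-defined seminorm on $R$, modelled in $X$. If $I_1<\dots<I_r$ are successive intervals and $h=\sum_ic_ih_i$ with $h_i\in R$, $h_i\ge0$, $h_i$ supported in $I_i$, $c_i\in\mathbb K$, then
$$\|h\|_R=p\Bigl(\sum_ic_i\bigl(\textstyle\int h_i\bigr)e_i\Bigr).\tag{5}$$

*Proof.* Splitting some $J_l$, on which $h=c$, into $J'<J''$ replaces the entry $c(|J'|+|J''|)$ by $c|J'|,c|J''|$; by (E2) nothing changes. Adding an interval where $h=0$ inserts a zero; use (E1). Given two admissible families, fill gaps by intervals where $h=0$ until both have the same union, then pass to the common refinement. So $\|h\|_R$ is well defined. Finitely many functions admit a common family $J_1<\dots<J_m$, and on their span $\|\cdot\|_R$ is $p$ composed with the linear map $h\mapsto(\int_{J_l}h)_l$. Hence $\|\cdot\|_R$ is a seminorm, and it is modelled in $X$ by Lemma 4(a). For (5), use a family refining the $I_i$. The entries coming from $I_i$ are $c_i$ times nonnegative numbers with sum $\int h_i$; merge them by (E2).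 $\square$

Now imitate $L_1$. Take the convex set of all $h\ge0$ in $R$ supported in $[0,1)$ with $\int h=1$. By (5) all its elements have norm $p(e_1)$. Perturb $h=1_{[0,1)}$ by $r_j$, as before. The perturbation has $2^j$ alternating pieces of mass $2^{-j}$, so
$$\|r_j\|_R=p\bigl(2^{-j}(1,-1,1,-1,\dots)\bigr)=2^{-j}\varphi(2^{j-1}).$$
For the $\ell_1$ example this is $1$. For $\nu$ it is $2^{-j/2}$ and for the $c_0$ example $2^{-j}$: the perturbations tend to zero in *norm* and say nothing about diameters. The recipe breaks exactly at the lower bound, which here requires $\varphi(n)\ge\kappa n$ for some $\kappa>0$ and all $n=2^{j-1}$.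

The trouble is that the sign changes of $r_j$ do two jobs along the same ordered line. They make the perturbation oscillate, which should give weak convergence to zero, and they have to provide its size; but chopping finely along the line destroys size. The way out is to separate the jobs on a square. In a direction $t$, the one $p$ is sensitive to, the perturbation is one fixed jump, costing half of a $d_i$. In a second direction $\omega$ there are many rows, and the signs oscillate from row to row. By Lemma 8 signs in front of the $d_i$ change the norm by at most a factor $2$, so size survives. Rescaling by about $\varphi(\text{number of rows})$ keeps everything bounded.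

What about weak convergence? Averages $b=\frac1m\sum_lr_{j_l}$ are small on all but a small proportion of the rows, and those exceptional rows must have small total norm: $\varphi(\text{few})\ll\varphi(\text{all})$. In the $c_0$ example $\varphi=1$ and this is false. So there is a dichotomy:

- **Case I.** There is $C$ such that for every $M$ there is $a\ge1$ with $\varphi(Ma)\le C\varphi(a)$.
- **Case II.** For every $C$ there is $M$ with
$$\varphi(Ma)\ge C\varphi(a)\quad\text{for all }a\ge1.\tag{6}$$

If Case I fails, then Case II holds.

## Slow growth of $\varphi$ produces $c_0$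

**Proposition 10.** In Case I, $c_0$ is f.r. in $X$, and Theorem 2 holds with $Y=c_0$, $K=B_{c_0}$.

**Step 6. A norm equivalent to the sup norm.** This step finds long sequences behaving like the $c_0$-basis up to a constant. For each $M$ take $a=a(M)$ from Case I and put
$$D_g=\frac1{\varphi(a)}\sum_{i=(g-1)a+1}^{ga}d_i\quad(g\le M),\qquad\rho_M(c)=p\Bigl(\sum_{g\le M}c_gD_g\Bigr)\quad(c\in\mathbb K^M).$$
By (4), $\rho_M(c)\ge|c_g|\,p(D_g)=|c_g|$ for each $g$. By Lemma 8 with $\gamma=4$,
$$\rho_M(c)\le4\max|c_g|\;p\Bigl(\sum_{g\le M}D_g\Bigr)=4\max|c_g|\,\frac{\varphi(Ma)}{\varphi(a)}\le4C\max|c_g| .$$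
Let $\rho=\lim_{M\to\mathcal U}\rho_M$ on $c_{00}$. By Lemma 4(a),(b) (with $V_M=\mathbb K^M$), $(c_{00},\rho)$ is modelled in $X$, and
$$|c|_\infty\le\rho(c)\le4C|c|_\infty .$$

**Step 7. James' distortion argument.** This step removes the constant. Let
$$\alpha_n=\sup\{\rho(x):|x|_\infty\le1,\ \operatorname{supp}x\subset[n,\infty)\}.$$
The $\alpha_n$ decrease and lie in $[1,4C]$; let $\alpha=\lim\alpha_n$. Given $\varepsilon\in(0,\frac13)$, choose $n$ with $\alpha_n\le(1+\varepsilon)\alpha$. Since every $\alpha_{n'}$ is at least $\alpha>(1-\varepsilon)\alpha$, we can choose one after the other disjointly supported $x_1,x_2,\dots\in c_{00}$ with supports in $[n,\infty)$, $|x_i|_\infty\le1$ and $\rho(x_i)\ge(1-\varepsilon)\alpha$.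

Let $u=\sum c_ix_i$ be a finite sum with $\max|c_i|=|c_j|=1$. Then $|u|_\infty\le1$, so $\rho(u)\le(1+\varepsilon)\alpha$. The vector $2c_jx_j-u$ equals $c_jx_j$ on the support of $x_j$ and $-u$ elsewhere. So $|2c_jx_j-u|_\infty\le1$ and $\rho(2c_jx_j-u)\le(1+\varepsilon)\alpha$. Hence
$$\rho(u)\ge2\rho(x_j)-\rho(2c_jx_j-u)\ge2(1-\varepsilon)\alpha-(1+\varepsilon)\alpha=(1-3\varepsilon)\alpha .$$
So $\operatorname{span}(x_1,\dots,x_N)$ is isomorphic to $\ell_\infty^N$ with $\|T\|\|T^{-1}\|\le(1+\varepsilon)/(1-3\varepsilon)$. Thus, for all $N$ and $\varepsilon'>0$, $(c_{00},\rho)$ contains $(1+\varepsilon')$-isomorphic copies of $\ell_\infty^N$. A finite-dimensional subspace of $c_0$ is $(1+\varepsilon')$-isomorphic to a subspace of some $\ell_\infty^N$: its unit ball is compact, so restriction to the first $N$ coordinates nearly preserves norms for large $N$. So $c_0$ is f.r. in the completion of $(c_{00},\rho)$, which is f.r. in $X$ by Lemma 4(d). By transitivity $c_0$ is f.r. in $X$. Lemma 3 finishes Case I. $\square$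

## Fast growth: rows of differences over the square

From now on (6) holds.

**Step 8. The norms $\|\cdot\|_n$.** This step builds the two-directional functions and measures them, with $2^n$ rows at stage $n$. Let $S$ be the span of all functions $1_A(\omega)1_{[\alpha,\beta)}(t)$ on $[0,1)\times[-1,1)$, where $A$ is a half-open dyadic interval and $[\alpha,\beta)\subset[-1,1)$. Say $g\in S$ has *level* $k$ if $g(\cdot,t)$ is constant on dyadic intervals of length $2^{-k}$ for every $t$. For instance $r_2(\omega)1_{[0,1/3)}(t)$ has level $2$, and also every level $k\ge2$. The elements of level $n$ form a subspace $S_n$, and $S_n\uparrow S$.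

For $N=2^n$ choose signs $\sigma_i=\sigma_i^{(N)}\in\{\pm1\}$, $i\le N$, minimizing $p(\sum_{i\le N}\sigma_id_i)$, and let $\psi_n$ be the minimum. All signs $+1$ are allowed, and Lemma 8 (with $\gamma=2$, $c_i=\lambda_i=\sigma_i$) gives $\varphi(N)\le2\psi_n$. So
$$\tfrac12\varphi(N)\le\psi_n\le\varphi(N),\qquad\psi_n>0.\tag{7}$$
Lay the $N$ rows one after another on the line, the $i$-th with sign $\sigma_i$: define a linear map $C_n:S_n\to R$ by
$$C_ng(\tau)=\sigma_i\,g\bigl(\tfrac{i-1}N,\ \tau-2i+1\bigr)\quad(\tau\in[2i-2,2i),\ 1\le i\le N),$$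
and $C_ng=0$ elsewhere. Put $\|g\|_n=\|C_ng\|_R/\psi_n$, a seminorm on $S_n$ modelled in $X$ by Lemma 4(a).

**Step 9. The set $K$ and the space $Y$.** We need a convex set of functions of norm exactly $1$ at every large stage. Let
$$K_0=\Bigl\{-1_{\{t<0\}}+g:\ g\in S,\ g\ge0,\ g=0\text{ for }t<0,\ \int_0^1g(\omega,t)\,dt=1\ \forall\omega\Bigr\}$$
and $V=\operatorname{span}K_0\subset S$. $K_0$ is convex. Let $y\in K_0$ have level at most $n$. In the $i$-th segment, $C_ny$ is $-\sigma_i$ times a function of mass $1$, followed by $\sigma_i$ times a nonnegative function of mass $1$. By (5), $\|C_ny\|_R=p(\sum_i\sigma_i(e_{2i}-e_{2i-1}))=\psi_n$, so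
$$\|y\|_n=1\quad\text{for }y\in K_0\text{ and all large }n.\tag{8}$$
Therefore $\|v\|_n$ is bounded for large $n$, for each $v\in V$, and
$$\|v\|_V=\lim_{n\to\mathcal U}\|v\|_n$$
is a finite seminorm on $V$, modelled in $X$ by Lemma 4(b) with $V_n=V\cap S_n$. Let $Y$ be the Hausdorff completion of $(V,\|\cdot\|_V)$. It is f.r. in $X$ by Lemma 4(d). Let $K$ be the closure in $Y$ of the image of $K_0$. By (8), $K\subset B_Y$; it is nonempty, closed and convex.

**Remark (the baseline $-1_{\{t<0\}}$).** Without it row $i$ would contribute $\sigma_ie_i$ instead of $\sigma_id_i$, and the limit could be infinite. For $p=\nu$, singletons give $\nu(\sum\sigma_id_i)\ge\sqrt{2N}$, with equality for constant signs. If $\sigma_i\ne\sigma_{i+1}$, joining positions $2i$ and $2i+1$ gives an interval sum $\pm2$ and $\nu^2\ge2N+2$. So the minimizing signs are constant, $\psi_n=\sqrt{2N}$, while $\nu(\sum_{i\le N}e_i)=N$.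

**Remark (the signs).** With all $\sigma_i=1$ and $\varphi(N)$ in place of $\psi_n$, (8) still holds, and the argument below works with the lower bound $\|w_j\|_V\ge\frac14$ instead of $\frac12$, because Lemma 8 gives $p(\sum\pm d_i)\ge\frac12\varphi(N)$. This would give diameter at least $\frac12$. The minimizing signs are there for the constant $1$.

**Step 10. $Y$ is separable.** Since $S$ has uncountably many breakpoints, we must show that small $L^1(dt)$-changes in the rows are small in $\|\cdot\|_V$. Let $\delta>0$ and let $y=-1_{\{t<0\}}+g$, $y'=-1_{\{t<0\}}+g'$ be in $K_0$ with $\int_0^1|g-g'|(\omega,t)\,dt\le2\delta$ for all $\omega$. Since $\int_0^1(g-g')\,dt=0$, the functions $(g-g')^+$ and $(g-g')^-$ have the same $t$-mass $m(\omega)\in[0,\delta]$. Put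
$$f_\pm=(g-g')^\pm-m(\omega)1_{\{t<0\}}\in S,\qquad\text{so}\quad y-y'=f_+-f_- .$$
The $f_\pm$ need not lie in $V$, but $\|\cdot\|_n$ is defined on all of $S_n$. For large $n$, with $m_i=m((i-1)/N)$, (5) and Lemma 8 (with $\gamma=1$, $\lambda_i=m_i/\delta$) give
$$\|f_\pm\|_n=\frac1{\psi_n}\,p\Bigl(\sum_{i\le N}m_i\sigma_id_i\Bigr)\le\frac\delta{\psi_n}\,p\Bigl(\sum_{i\le N}\sigma_id_i\Bigr)=\delta .$$
Hence $\|y-y'\|_n\le2\delta$ for large $n$, and $\|y-y'\|_V\le2\delta$.

An admissible $g$ of level $k$ has $2^k$ rows, each a nonnegative step function of integral $1$. Approximate each within $\eta\in(0,1)$ in $L^1(dt)$ by a nonnegative step function $\tilde g$ with rational breakpoints and values. Its integral $I$ is rational and $|I-1|\le\eta$. Dividing by $I>0$ gives an admissible row at distance at most $|1-I|+\eta\le2\eta$. There are countably many such $g'$, so $K_0$ has a countable $\|\cdot\|_V$-dense subset. Since $V=\operatorname{span}K_0$ is dense in $Y$ (after passing to the quotient), $Y$ is separable.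

## Oscillation across the rows

**Proposition 11.** In Case II, every nonempty relatively weakly open subset of $K$ has diameter at least $1$.

**Step 11. The perturbations $w_j$.** This step defines perturbations that stay inside $K_0$ and computes their norms. Fix $y=-1_{\{t<0\}}+g\in K_0$ of level $k$. In each row $t\mapsto\int_0^tg$ is continuous from $0$ to $1$. So we can choose $\mu(\omega)\in(0,1)$, constant on dyadic intervals of length $2^{-k}$, with $\int_0^{\mu(\omega)}g(\omega,t)\,dt=\frac12$. Let
$$s(\omega,t)=\begin{cases}-1,&0\le t<\mu(\omega),\\ \ \ 1,&\mu(\omega)\le t<1,\\ \ \ 0,&t<0,\end{cases}\qquad u=gs\in S,\qquad w_j=r_ju\in S\quad(j\ge1),$$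
with $r_j(\omega)=(-1)^{\lfloor2^j\omega\rfloor}$. Now $y\pm w_j=-1_{\{t<0\}}+g(1\pm r_js)$, where $g(1\pm r_js)\ge0$ and $\int_0^1g(1\pm r_js)\,dt=1\pm r_j\int_0^1gs\,dt=1$. So
$$y\pm w_j\in K_0,\qquad w_j\in V.\tag{9}$$

For real $\beta_j$ (finitely many nonzero) let $b=\sum\beta_jr_j$ and $b_i=b((i-1)/N)$. For large $n$, on the $i$-th segment the function $C_n(\sum\beta_jw_j)$ is zero at first, then $-\sigma_ib_i$ times a nonnegative function of mass $\frac12$, then $+\sigma_ib_i$ times a nonnegative function of mass $\frac12$: the two halves of the row $g(\frac{i-1}N,\cdot)$. By (5),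
$$\Bigl\|\sum_j\beta_jw_j\Bigr\|_n=\frac1{2\psi_n}\,p\Bigl(\sum_{i\le N}\sigma_ib_id_i\Bigr)\quad\text{for all large }n.\tag{10}$$

**Step 12. Lower bound.** The perturbations must not shrink. For a single $w_j$ and $n\ge\max(j,k)$ the numbers $\sigma_ib_i$ are signs, so $p(\sum\sigma_ib_id_i)\ge\psi_n$ by minimality of $\psi_n$. By (10), $\|w_j\|_n\ge\frac12$. Hence
$$\|w_j\|_V\ge\tfrac12\qquad(j\ge1).\tag{11}$$

**Step 13. $w_j\to0$ weakly in $Y$.** We show that all long averages of distinct $w_j$ are small in norm; this is where (6) enters. Let $0<\varepsilon<1$. By (6) with $C=1/\varepsilon$ choose $M$ with $\varphi(a)\le\varepsilon\varphi(Ma)$ for all $a\ge1$. Let $m\ge M/\varepsilon^2$, $j_1<\dots<j_m$ and $b=\frac1m\sum_{l\le m}r_{j_l}$.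

For $n\ge j_m$ the functions $r_{j_1},\dots,r_{j_m}$ are orthonormal for the uniform probability measure on $\{(i-1)/N:i\le N\}$. Indeed, each $r_j$ with $j\le n$ is constant on the dyadic intervals of length $1/N$, so the averages of products over this grid equal integrals over $[0,1)$. Thus $\frac1N\sum_ib_i^2=\frac1m$. The set $A=\{i:|b_i|>\varepsilon\}$ therefore satisfies
$$|A|\le\frac N{m\varepsilon^2}\le\frac NM .$$
If also $N\ge M$, put $a=\lfloor N/M\rfloor\ge1$. Then $|A|\le a$ and $Ma\le N$, so
$$\varphi(|A|)\le\varphi(a)\le\varepsilon\varphi(Ma)\le\varepsilon\varphi(N).$$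
Now $|b_i|\le1$ everywhere and $|b_i|\le\varepsilon$ off $A$. Split the sum and use Lemma 8 with $\gamma=2$ on each part (taking $\lambda_i=\sigma_ib_i$ on $A$ and $\lambda_i=\sigma_ib_i/\varepsilon$ off $A$, all $c_i=1$), then (4) to enlarge the second sum to all $i\le N$, and then (7):
$$p\Bigl(\sum_i\sigma_ib_id_i\Bigr)\le2\varphi(|A|)+2\varepsilon\varphi(N)\le4\varepsilon\varphi(N)\le8\varepsilon\psi_n .$$
By (10),
$$\Bigl\|\frac1m\sum_{l\le m}w_{j_l}\Bigr\|_V\le4\varepsilon\quad\text{for all }m\ge M/\varepsilon^2\text{ and all }j_1<\dots<j_m.\tag{12}$$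

Suppose $(w_j)$ is not weakly null. By (9) and (8), $\|w_j\|_V\le\frac12(\|y+w_j\|_V+\|y-w_j\|_V)=1$. So for some $x^*\in Y^*$ a subsequence of $x^*(w_j)$ converges to a nonzero number. After multiplying $x^*$ by a unimodular scalar that number is positive, and there is $\delta>0$ with $\operatorname{Re}x^*(w_j)\ge\delta$ for infinitely many $j$. All averages over such $j$ have norm at least $\delta/\|x^*\|$. This contradicts (12) once $4\varepsilon<\delta/\|x^*\|$. So $w_j\to0$ weakly.

**Remark (why Case I was split off).** For the $c_0$ example, $p(\sum c_id_i)=\max|c_i|$, so $\psi_n=1$, and (10) gives $\|\sum\beta_jw_j\|_V=\frac12\max|b|=\frac12\sum|\beta_j|$ for real $\beta_j$, since all sign patterns of the $r_j$ occur. All convex combinations of the $w_j$ then have norm $\frac12$, so by Mazur's theorem $(w_j)$ is not weakly null.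

**Step 14. Diameters.** Here the pieces are assembled. Let $W$ be a nonempty relatively weakly open subset of $K$. It is relatively norm open, and the image of $K_0$ is norm dense in $K$, so $W$ contains the image of some $y\in K_0$. Take the $w_j$ belonging to this $y$. By (9), $y\pm w_j\in K$, and by Step 13, $y\pm w_j\to y$ weakly, so $y\pm w_j\in W$ for large $j$. By (11),
$$\operatorname{diam}W\ge\|(y+w_j)-(y-w_j)\|_V=2\|w_j\|_V\ge1 .\qquad\square$$

Propositions 10 and 11, together with Steps 9 and 10 ($Y$ is f.r. in $X$ and separable, $K\subset B_Y$ is nonempty, closed and convex), prove Theorem 2, and with it Theorem 1: every Banach space with the super-CPCP has the super-RNP, and both properties coincide with super-reflexivity. $\blacksquare$
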